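# Large isoperimetric regions in $M\times\mathbb H^n$: slice volumes, pointwise weights, and a concave function

## 1. The slice-volume function and its weighted lower bounds

Throughout, $M$ is a compact connected Riemannian manifold without boundary, $\dim M\ge1$, and $m=|M|$ is its volume. Let $N$ be a connected Riemannian manifold without boundary, and give $M\times N$ the product metric. To a set $E\subset M\times N$ of finite volume attach its **slices** and its **slice-volume function**
$$E_p=\{y\in N:(p,y)\in E\},\qquad u(p)=|E_p|,\qquad p\in M .$$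
By Fubini, $u\in L^1(M)$ and $\int_M u=|E|$. Suppose that $N$ satisfies an isoperimetric inequality $P(F)\ge J(|F|)$, where $P$ is perimeter. Let
$$h=h(M)=\inf\Big\{\frac{P(S)}{|S|}: S\subset M\text{ of finite perimeter},\ 0<|S|\le \frac m2\Big\}$$
be the Cheeger constant of $M$, and let $\mu$ be a median of $u$. Now choose **any** continuous function $s:\mathbb R\to[0,1]$ and put
$$c=\sqrt{1-s^2},\qquad \Phi(t)=\Big|\int_\mu^t s\Big| .$$
The object on which everything turns is the inequality
$$P(E)\ \ge\ \int_M\big[\,c(u)\,J(u)+h\,\Phi(u)\,\big]\,dp .\tag{1}$$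
The function $s$ is at our disposal, and it may depend on $\mu$. It says, at a point where the slice has volume $t$, which fraction of our attention goes to the horizontal part of the boundary (weight $s(t)$) and which to the part that bounds the slice (weight $c(t)$). Once (1) is known, a geometric inequality for sets in $M\times N$ reduces to an inequality between functions of one real variable $t$.

What is this for? An **isoperimetric region** in a Riemannian manifold is a set of finite perimeter whose perimeter is least among all sets of finite perimeter with the same volume. Sets are identified when they differ by a set of measure zero. The theorem of Ritoré and Vernadakis says: for each integer $k\ge1$ there is $v_0>0$, depending on $M$, such that every isoperimetric region $E\subset M\times\mathbb R^k$ with $|E|\ge v_0$ is $M\times B$ with $B$ a Euclidean ball; equivalently, $E$ is a tubular neighborhood of some $M\times\{x_0\}$. The talk "Large isoperimetric regions in the product of a compact manifold with Euclidean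 space" (https://wpd.ugr.es/~geometry/seminar/files/talks/MRitoré20140131.pdf) says: "It is an open problem to prove a similar result in $M\times\mathbb H^n$", where $\mathbb H^n$ is hyperbolic space, $n\ge2$. In precise form:

> Is there $v_0>0$, depending on $M$ and $n$, such that every isoperimetric region $E\subset M\times \mathbb H^n$ with $|E|\ge v_0$ is of the form $M\times B$, with $B$ a geodesic ball?

The answer is yes, and the right choice of $s$ in (1) proves it with an explicit $v_0$. Sets $M\times B$ with $B$ a ball are called cylinders below.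

## 2. Perimeter, BV functions, Cheeger constant, median

**Perimeter.** In a Riemannian manifold, $P(F)=\sup\{\int_F\operatorname{div}X: X\in C^1_c,\ |X|\le1\}$. If $P(E)<\infty$ in $M\times N$, the Riesz theorem gives a finite measure $\sigma$ and a unit Borel field $\nu=(\nu_M,\nu_N)$, defined $\sigma$-a.e., with
$$\int_E\operatorname{div}X=-\int\langle X,\nu\rangle\,d\sigma\quad(X\in C^1_c),\qquad \sigma(M\times N)=P(E),\qquad |\nu_M|^2+|\nu_N|^2=1 .\tag{2}$$
So $\nu$ is the inner normal.

*Example.* Let $E=S\times B$ with $S\subset M$ a smooth domain and $B\subset N$ a ball with smooth boundary. On $S\times\partial B$ we have $|\nu_N|=1$, $\nu_M=0$; on $\partial S\times B$ we have $|\nu_M|=1$, $\nu_N=0$. Hence $P(S\times B)=|S|P(B)+P(S)|B|$. For $S=M$ only the first term remains: $P(M\times B)=mP(B)$.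

**BV functions.** A function $u\in L^1(M)$ is in $BV(M)$ if there is a finite vector measure $Du$ with $\int_M u\operatorname{div}Y=-\int\langle Y,dDu\rangle$ for all $C^1$ fields $Y$. Its total variation on an open $U$ is $|Du|(U)=\sup\{\int u\operatorname{div}Y:Y\in C^1_c(U),|Y|\le1\}$. Write $Du=\nabla u\,dp+D^su$ with $D^su$ singular with respect to the volume of $M$. For $u=\chi_S$ we have $|Du|(M)=P(S)$. Three facts are used.

* *Coarea formula:* $|Dg|(M)=\int_{-\infty}^{\infty}P(\{g>\tau\})\,d\tau$ for $g\in BV(M)$.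
* *Chain rule* (Ambrosio–Fusco–Pallara, *Functions of Bounded Variation and Free Discontinuity Problems*, Thm 3.99): if $\Psi$ is $C^1$ with $0\le\Psi'\le1$ and $u\in BV(M)$, then $g=\Psi\circ u\in BV(M)$, the absolutely continuous part of $Dg$ is $\Psi'(u)\nabla u\,dp$, and $D^sg=\theta D^su$ with $0\le\theta\le1$. The theorem is stated in Euclidean domains. It is local and compares vector measures, and in a chart the Riemannian $Du$ is the coordinate derivative multiplied by a smooth density (with an index raised), so it holds on $M$.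
* If $Du=0$ and $M$ is connected, then $u$ is a.e. constant.

**The Cheeger constant is positive.** First, there is $C$ with $\|f-\bar f\|_1\le C|Df|(M)$ for all $f\in BV(M)$, where $\bar f$ is the mean. Otherwise there are $f_j$ with mean $0$, $\|f_j\|_1=1$, $|Df_j|(M)\to0$. By BV-compactness a subsequence converges in $L^1$ to some $f$ with mean $0$, norm $1$ and $Df=0$, so $f$ is constant. A constant of mean $0$ is $0$, a contradiction. Now take $f=\chi_S$, with mean $|S|/m$:
$$\|f-\bar f\|_1=|S|\Big(1-\frac{|S|}m\Big)+(m-|S|)\frac{|S|}m=\frac{2|S|(m-|S|)}m\le C\,P(S).$$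
If $|S|\le m/2$, the middle expression is at least $|S|$, so $P(S)/|S|\ge1/C$. Hence $h\ge 1/C>0$.

*Example.* On the circle $S^1_L$ of length $L$, a set of finite perimeter with $0<|S|\le L/2$ is a finite union of arcs, so $P(S)\ge2$ and $P(S)/|S|\ge 2/(L/2)$, with equality for half-circles. Hence $h(S^1_L)=4/L$.

**Median.** A median of $u$ is a number $\mu$ with $|\{u>\mu\}|\le m/2$ and $|\{u<\mu\}|\le m/2$. For a function $u\geq 0$ in $L^1(M)$ one exists with $\mu\ge0$: take $\mu=\inf\{t:|\{u>t\}|\le m/2\}$. This is finite since $|\{u>t\}|\to0$ as $t\to\infty$, and it is $\ge0$ since $|\{u>t\}|=m$ for $t<0$. Right continuity of $t\mapsto|\{u>t\}|$ gives the first inequality. For $t<\mu$ we have $|\{u\le t\}|<m/2$, and $t\uparrow\mu$ gives the second.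

*Example.* If $u=b>0$ off a set of measure $a<m/2$ and $u=0$ on it, the only median is $b$, while the mean is $b(m-a)/m$. If $a=m/2$, every number in $[0,b]$ is a median.

## 3. The hyperbolic profile and the three theorems

Let $\omega=|S^{n-1}|$. In $\mathbb H^n$ the area of the geodesic sphere and the volume of the ball of radius $r$ are
$$A(r)=\omega\sinh^{n-1}r,\qquad V(r)=\int_0^rA .$$
The isoperimetric profile is the function $I$ with $I(V(r))=A(r)$, $I(0)=0$. By the isoperimetric theorem in $\mathbb H^n$ (E. Schmidt, 1943; valid for sets of finite perimeter), $P(F)\ge I(|F|)$, with equality exactly for geodesic balls.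

With $t=V(r)$ we have $dt=A\,dr$, so
$$I'(t)=\frac{A'(r)}{A(r)}=(n-1)\coth r,\qquad I''(t)=\frac{1}{A(r)}\cdot\frac{-(n-1)}{\sinh^2r}=-\frac{n-1}{\omega\sinh^{n+1}r}.\tag{3}$$
So $I$ is concave, $|I''|$ is decreasing, and $I'(t)\to n-1$ as $t\to\infty$. This last limit is the difference from $\mathbb R^k$, where the profile has derivative tending to $0$: in $\mathbb H^n$, perimeter stays comparable to volume.

*Example, $n=2$.* Here $A=2\pi\sinh r$ and $V=2\pi(\cosh r-1)$, so
$$I(t)^2=(t+2\pi)^2-4\pi^2=t^2+4\pi t .\tag{4}$$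
In particular $t\le I(t)\le t+2\pi$.

**Theorem A.** Let $n\ge2$ and $H(t)=I(t)/t$, which is nonincreasing with limit $n-1$ as $t\to\infty$. Let $v_0>0$ satisfy
$$32\,H\!\left(\tfrac{v_0}{2m}\right)\Big(H\!\left(\tfrac{v_0}{2m}\right)-(n-1)\Big)\le h(M)^2. \tag{5}$$
(All sufficiently large $v_0$ do.) If $v\ge v_0$, every $E\subset M\times\mathbb H^n$ of finite perimeter with $|E|=v$ satisfies $P(E)\ge m\,I(v/m)$, with equality iff $E=M\times B$, $B$ a geodesic ball. Hence for $v\ge v_0$ isoperimetric regions of volume $v$ exist and are exactly the sets $M\times B$ with $|B|=v/m$. For $n=2$ one may take $v_0=256\,\pi\,|M|/h(M)^2$.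

**Theorem B (general fiber).** Let $N$ be a connected Riemannian manifold without boundary. Let $J:[0,\infty)\to[0,\infty)$ be concave with $J(0)=0$, $J>0$ and $C^2$ on $(0,\infty)$, $|J''|$ nonincreasing on $(0,\infty)$, and suppose $P(F)\ge J(|F|)$ for all $F\subset N$ of finite perimeter and finite volume. Put $H(t)=J(t)/t$ and $\lambda=\lim_{t\to\infty}J'(t)=\lim_{t\to\infty}H(t)\ge0$. If $v>0$, $\bar u=v/m$, $H_0=H(\bar u/2)$ and
$$32H_0(H_0-\lambda)\le h(M)^2,\tag{6}$$
then every $E\subset M\times N$ with $|E|=v$ satisfies $P(E)\ge mJ(\bar u)$, with equality iff $E=M\times F$ with $|F|=\bar u$ and $P(F)=J(\bar u)$.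

**Theorem C (necessity and optimal order).** Let $v_0^*(M,n)$ be the infimum of the $v_0$ for which the property in the question of Section 1 holds, $\lambda_1(M)$ the first positive Laplace eigenvalue, and $S^1_L$ the circle of length $L$.

1. If $\sinh^2 r<(n-1)/\lambda_1(M)$, then $M\times B(r)$ is not isoperimetric. Hence $v_0^*(M,n)\ge m\,V(r_c)$ with $\sinh^2r_c=(n-1)/\lambda_1(M)$.
2. For all $L>0$: $\frac{1}{16\pi}L^3\le v_0^*(S^1_L,2)\le16\pi L^3$. Thus the threshold $256\pi|M|/h^2$ has the optimal order in these cases.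
3. For $n\ge4$ there is $K_n$ such that for all $L>0$: $L\,V\big(\operatorname{arcsinh}\tfrac{\sqrt{n-1}\,L}{2\pi}\big)\le v_0^*(S_L^1,n)\le 2L\,V\big(\operatorname{arcsinh}(\sqrt{2K_n}\,L)\big)$. The ratio of the two sides is bounded by a constant depending only on $n$.

For $N=\mathbb R^k$, take $J(t)=k\,\omega_k^{1/k}t^{(k-1)/k}$ for $t>0$ and $J(0)=0$, with $\omega_k$ the volume of the unit ball. Then $\lambda=0$, $H(t)=k\,\omega_k^{1/k}t^{-1/k}$, and (6) reads $v\ge 2m\,\omega_k(4\sqrt2\,k/h)^k$. Since equality in the Euclidean isoperimetric inequality holds only for balls, Theorem B gives the Ritoré–Vernadakis theorem with this explicit threshold. Note the case $k=1$: $J=2$ on $(0,\infty)$ and $J(0)=0$, so $J$ may jump at $0$. Theorem B allows this.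

## 4. Half-cylinders, Jensen, and constant weights

**A half-cylinder in $S^1_L\times\mathbb H^2$.** Fix the volume $v$ and put $\bar u=v/L$. The cylinder has perimeter $L\,I(\bar u)$. Compare it with $S\times B'$, where $S$ is a half-circle and $|B'|=2\bar u$. By the product formula of Section 2 its perimeter is
$$\tfrac L2\,I(2\bar u)+2\cdot 2\bar u=\tfrac L2I(2\bar u)+\frac{4v}L .$$
For small $v$ the half-cylinder wins: $I(t)\sim\sqrt{4\pi t}$, so the two perimeters are asymptotic to $\sqrt{4\pi vL}$ and $\sqrt{2\pi vL}$. For $v>\pi L^2/2$ it loses, because $\frac L2I(2\bar u)\ge v$ and $L\,I(\bar u)\le v+2\pi L<v+\frac{4v}L$. So both the horizontal and the vertical parts of the boundary matter, and volume decides. The step is a poor competitor, however. Section 10 gives a smooth hump that beats the cylinder at volume $L^3/(16\pi)$ when $L>8\pi$; for $L>8\pi^2$ this volume exceeds $\pi L^2/2$, where the half-cylinder has already lost.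

**The first attempt: slices only.** Each slice satisfies $P(E_p)\ge J(u(p))$. Dropping the horizontal part of the boundary gives $P(E)\ge\int_MJ(u)$. We want $mJ(\bar u)$. But $J$ is concave, so Jensen says $\int_MJ(u)\le mJ(\bar u)$: the wrong direction. For the half-cylinder, $\int I(u)=\frac L2I(2\bar u)=vH(2\bar u)<vH(\bar u)=L\,I(\bar u)$.

So the horizontal part must pay for the Jensen deficit. For smooth $u$ the natural integrand is $\sqrt{J(u)^2+|\nabla u|^2}$, and for every unit vector $(\cos\alpha,\sin\alpha)$ with $\alpha\in[0,\pi/2]$,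
$$\sqrt{J^2+|\nabla u|^2}\ \ge\ \cos\alpha\, J(u)+\sin\alpha\,|\nabla u|.$$
The Cheeger constant gives $\int|\nabla u|\ge h\int|u-\mu|$.

**Second attempt: a constant angle, allowed to depend on $E$.** Optimizing over $\alpha$ gives the lower bound
$$\sqrt{\Big(\int_MJ(u)\Big)^2+h^2\Big(\int_M|u-\mu|\Big)^2}.$$
This is never enough near the cylinder, whatever the volume. Take the simplest fiber, $N=\mathbb R$, $J=2$ on $(0,\infty)$, and let $u=b$ off a set of measure $a<m/2$, $u=0$ on it, with $b=v/(m-a)$. Then $\mu=b$, and the bound equals $\sqrt{4(m-a)^2+h^2a^2b^2}$. It is below the target $2m$ exactly when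
$$h^2a\,b^2<4(2m-a).$$
With $v$ fixed and $a\to0$ we have $b\to v/m$, so this always happens for small $a$. The deficit is of order $a$, and the square of $\int|u-\mu|$ is of order $a^2$. A global angle cannot see a deviation that lives on a small set.

**The way past.** Let the angle depend on the point, through the value $u(p)$. Where $u=\mu$ we want $s=0$, so that nothing is lost. If $s(t)\approx\varepsilon|t/\mu-1|$ near $\mu$, then:

* the loss $(1-c)J\approx\frac12 s^2J$ is quadratic in $t-\mu$;
* the gain $h\Phi$, with $\Phi=|\int_\mu^ts|$, is quadratic in $t-\mu$;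
* if $\ell$ is the tangent line of $J$ at $\mu$, the quantity $\ell-J$ to be paid for is quadratic in $t-\mu$.

Now the comparison is made pointwise in $t$, and $\int_M\ell(u)=m\,\ell(\bar u)$ depends only on the volume. The tangent is taken at the median $\mu$, because that is where $\Phi$ vanishes, and not at the mean $\bar u$. This costs nothing: $\ell(\bar u)\ge J(\bar u)$ by concavity. The size of $\varepsilon$ is found in Section 7.

## 5. Splitting the perimeter over $M$

Let $E\subset M\times N$ have finite volume and finite perimeter, with $\sigma,\nu$ as in (2), and let $\pi:M\times N\to M$ be the projection.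

**Lemma 1.** (a) $\int_BP(E_p)\,dp\le\pi_\#(|\nu_N|\sigma)(B)$ for every Borel $B\subset M$.
(b) $u\in BV(M)$ and $|Du|\le\pi_\#(|\nu_M|\sigma)$.
(c) If $c,s:M\to[0,1]$ are Borel with $c^2+s^2\le1$, then
$$P(E)\ge\int_Mc(p)P(E_p)\,dp+\int_Ms\,d|Du|.$$

*Check on $E=S\times B$:* (a) and (b) are equalities there, since $u=|B|\chi_S$ and the boundary splits into its two parts.

**Proof of (a): slices are controlled by the vertical normal.** First we make the supremum in the definition of $P$ countable. Exhaust $N$ by compact sets $K_1\subset K_2\subset\cdots$ with $K_j\subset \operatorname{int}K_{j+1}$. The $C^1$ fields supported in $K_j$ with $|X|\le1$ form a separable set for the $C^1$ norm. If $X_i\to X$ in $C^1$ with supports in $K_j$, then $\int_F\operatorname{div}X_i\to\int_F\operatorname{div}X$ for every measurable $F$. Taking countable dense sets for all $j$, and adding $X_0=0$, we get fields $X_0=0,X_1,X_2,\dots$ in $C^1_c$ with $|X_i|\le1$ and $P(F)=\sup_i\int_F\operatorname{div}X_i$ for all measurable $F$ of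 finite volume.

Put $f_i(p)=\int_{E_p}\operatorname{div}X_i$, which is in $L^1(M)$ by Fubini. For $0\le\eta\in C^1(M)$ the field $\eta(p)X_i(y)$ is $C^1_c$ on $M\times N$ ($M$ is compact), and its divergence is $\eta\operatorname{div}_NX_i$. So
$$\int_M\eta f_i\,dp=\int_E\operatorname{div}(\eta X_i)=-\int\eta\langle X_i,\nu_N\rangle d\sigma\le\int\eta|\nu_N|\,d\sigma .$$
Thus the signed measure $\pi_\#(|\nu_N|\sigma)-f_i\,dp$ is nonnegative on nonnegative $C^1$ functions, hence on nonnegative continuous functions, hence it is a nonnegative measure: $\int_Bf_i\,dp\le\pi_\#(|\nu_N|\sigma)(B)$ for all Borel $B$.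

Given $k$, split $B$ into Borel sets $B_0,\dots,B_k$, where $B_i$ is the set on which $i$ is the first index that realizes $\max_{j\le k}f_j$. Then
$$\int_B\max_{j\le k}f_j\,dp=\sum_{i\le k}\int_{B_i}f_i\,dp\le\sum_{i\le k}\pi_\#(|\nu_N|\sigma)(B_i)=\pi_\#(|\nu_N|\sigma)(B).$$
The functions $\max_{j\le k}f_j$ are nonnegative because $f_0=0$, and they increase to $P(E_p)$. So $p\mapsto P(E_p)$ is measurable, and monotone convergence gives (a).

**Proof of (b): the variation of $u$ is controlled by the horizontal normal.** Let $Y$ be a $C^1$ field on $M$ and let $\chi_R\in C^\infty_c(N)$, $0\le\chi_R\le1$, $\chi_R\to1$ pointwise. The field $\chi_R(y)Y(p)$ is tangent to the $M$ factor, and $\chi_R$ does not depend on $p$, so its divergence is $\chi_R\operatorname{div}_MY$. Hence $\int_E\chi_R\operatorname{div}Y=-\int\chi_R\langle Y,\nu_M\rangle d\sigma$. Since $|E|<\infty$ and $\sigma$ is finite, dominated convergence gives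
$$\int_Mu\operatorname{div}Y\,dp=-\int\langle Y,\nu_M\rangle\,d\sigma .$$
So $Du=\pi_\#(\nu_M\sigma)$ is a finite vector measure. For $Y$ supported in an open $U$ with $|Y|\le1$ the right side is at most $\pi_\#(|\nu_M|\sigma)(U)$. So $|Du|(U)\le\pi_\#(|\nu_M|\sigma)(U)$ for open $U$, and by outer regularity for Borel sets.

**Proof of (c): combine.** By Cauchy–Schwarz and $|\nu_M|^2+|\nu_N|^2=1$,
$$1\ge c(p)|\nu_N|+s(p)|\nu_M|\qquad\sigma\text{-a.e.}$$
Integrate against $\sigma$; the left side gives $P(E)$. On the right, (a) and (b) are inequalities between measures on $M$, so they may be integrated against the nonnegative Borel functions $c$ and $s$. $\square$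

## 6. Proof of the weighted bound (1)

**Lemma 2.** Assume $P(F)\ge J(|F|)$ on $N$, with $J$ as in Theorem B. Let $\mu\ge0$ be a median of $u$, let $s:\mathbb R\to[0,1]$ be continuous, $\Psi(t)=\int_\mu^ts$, $\Phi=|\Psi|$, $c=\sqrt{1-s^2}$. Then (1) holds.

**Step 1: weights that also handle the singular part of $Du$.** Fix a finite Borel representative of $u$, and write $Du=\nabla u\,dp+D^su$ with $D^su$ concentrated on a Borel null set $Z$. In Lemma 1(c) use the weights $c(u(p)),s(u(p))$ for $p\notin Z$, and $0,1$ for $p\in Z$. They are Borel and satisfy $c^2+s^2=1$. Since $Z$ is null and $P(E_p)\ge J(u(p))$ for a.e. $p$,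
$$P(E)\ge\int_Mc(u)J(u)\,dp+\int_Ms(u)|\nabla u|\,dp+|D^su|(M).$$

**Step 2: recognize the variation of one function.** Let $g=\Psi\circ u$; it is in $L^1$ because $|\Psi(t)|\le|t-\mu|$. By the chain rule, $g\in BV(M)$, $\nabla g=s(u)\nabla u$ and $|D^sg|\le|D^su|$. So
$$\int_Ms(u)|\nabla u|\,dp+|D^su|(M)\ge|Dg|(M).$$

**Step 3: apply the Cheeger inequality to the level sets of $g$.** The function $\Psi$ is nondecreasing with $\Psi(\mu)=0$. For $\tau\ge0$, $\{g>\tau\}\subset\{u>\mu\}$ has measure $\le m/2$, so $P(\{g>\tau\})\ge h|\{g>\tau\}|$. For $\tau<0$, $\{g\le\tau\}\subset\{u<\mu\}$ has measure $\le m/2$. Complementary sets in $M$ have the same perimeter, since $\int_M\operatorname{div}Y=0$. So $P(\{g>\tau\})=P(\{g\le\tau\})\ge h|\{g\le\tau\}|$. By coarea,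
$$|Dg|(M)\ge h\int_0^\infty|\{g>\tau\}|\,d\tau+h\int_{-\infty}^0|\{g\le\tau\}|\,d\tau=h\int_M|g|\,dp=h\int_M\Phi(u)\,dp .$$
Insert this in Steps 1 and 2. $\square$

## 7. The tangent line at the median and the choice of $s$

Let $J$ be as in Theorem B. We collect the elementary consequences of concavity. A nonnegative concave function on $[0,\infty)$ is nondecreasing (otherwise it would eventually be negative). So $J'\ge0$, and $J'$ is nonincreasing with limit $\lambda\ge0$, hence $J'\ge\lambda$. Since $J(0)=0$, $H=J/t$ is nonincreasing. The tangent at $t$ lies above $J$ at $0$: $0\le J(t)-tJ'(t)$, that is, $J'\le H$. So $H\ge J'\ge\lambda$ and $J(t)\ge\lambda t$. Finally $J(t)=J(1)+\int_1^tJ'$ gives $H(t)\to\lambda$.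

Fix $\mu>0$. Write $H$ for the number $H(\mu)>0$, and put
$$\ell(t)=J(\mu)+J'(\mu)(t-\mu),\qquad G=\ell-J\ge0,\qquad x=\frac t\mu,\qquad q(x)=\min\{(x-1)^2,|x-1|\}.$$
Thus $q=(x-1)^2$ on $[0,2]$ and $q=x-1$ for $x\ge2$.

**Lemma 3 (what has to be paid).** For all $t\ge0$, $\;G(t)\le(H-\lambda)\,\mu\,q(x)$.

*Proof.* *Quadratic bound.* For $t>0$, $t\ne\mu$, Taylor's formula with integral remainder (recall $J''\le0$) gives
$$\frac{G(t)}{(t-\mu)^2}=\int_0^1(1-a)\,\big|J''(\mu+a(t-\mu))\big|\,da .$$
For each $a$ the argument $\mu+a(t-\mu)$ is nondecreasing in $t$, and $|J''|$ is nonincreasing. So the quotient is nonincreasing in $t$ and is at most its limit as $t\to0^+$. Since $J(0^+)\ge0$, this limit is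
$$\frac{G(0^+)}{\mu^2}\le\frac{\ell(0)}{\mu^2}=\frac{J(\mu)-\mu J'(\mu)}{\mu^2}=\frac{H-J'(\mu)}{\mu}\le\frac{H-\lambda}\mu .$$
Multiplying by $(t-\mu)^2=\mu^2(x-1)^2$ gives $G(t)\le(H-\lambda)\mu(x-1)^2$ for $t>0$. At $t=0$, $G(0)=\ell(0)=(H-J'(\mu))\mu\le(H-\lambda)\mu$, which is the same bound.

*Linear bound.* For $t>\mu$,
$$G(t)=\int_\mu^t(J'(\mu)-J'(\tau))\,d\tau\le(J'(\mu)-\lambda)(t-\mu)\le(H-\lambda)\mu(x-1).$$
Use the quadratic bound on $[0,2]$ and the linear one for $x\ge2$. $\square$

**How $\varepsilon$ is found.** Try $s=\varepsilon|x-1|$ near $x=1$. Then $\Phi=\frac{\mu\varepsilon}2(x-1)^2$. We shall estimate $c\ge1-s^2$, so we need $h\Phi-s^2J\ge G$. On $1<x\le2$ we know $J\le 2H\mu$, so it suffices that $\varepsilon(\frac h2-2\varepsilon H)\ge H-\lambda$. The left side is largest at $\varepsilon=\frac h{8H}$, where it equals $\frac{h^2}{32H}$. This is where the condition $32H(H-\lambda)\le h^2$ comes from. Two truncations remain: $s\le1$ is required, and for $x\ge2$ the debt is only linear, so we stop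 $s$ at its value at $x=2$.

**Lemma 4 (pointwise inequality).** Suppose $32H(H-\lambda)\le h^2$. Let
$$\varepsilon=\min\Big\{1,\frac h{8H}\Big\},\qquad s(t)=\varepsilon\min\Big\{\Big|\frac t\mu-1\Big|,1\Big\},$$
and $c=\sqrt{1-s^2}$, $\Phi=|\int_\mu^ts|$. Then for all $t\ge0$
$$c(t)J(t)+h\Phi(t)\ge\ell(t),$$
with equality only at $t=\mu$.

*Proof.* Since $1-s^2\in[0,1]$, $c\ge1-s^2$. So
$$cJ+h\Phi-\ell\ \ge\ (h\Phi-s^2J)-G .\tag{7}$$

**Step 1: bound $h\Phi-s^2J$ from below.** We use $\varepsilon H\le h/8$.

* $0\le x<1$. Here $\Phi=\mu\int_x^1\varepsilon(1-z)\,dz=\frac{\mu\varepsilon}2(1-x)^2$, and $J(t)\le J(\mu)=H\mu$. So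
$$h\Phi-s^2J\ge\mu\varepsilon(1-x)^2\big(\tfrac h2-\varepsilon H\big)\ge\tfrac38h\varepsilon\mu\,q(x).$$
* $1<x\le2$. Here $\Phi=\frac{\mu\varepsilon}2(x-1)^2$, and $J(t)=tH(t)\le tH(\mu)=xH\mu\le2H\mu$. So
$$h\Phi-s^2J\ge\mu\varepsilon(x-1)^2\big(\tfrac h2-2\varepsilon H\big)\ge\tfrac14h\varepsilon\mu\,q(x).$$
* $x>2$. Here $s=\varepsilon$, $\Phi=\mu\varepsilon\big(\frac12+(x-2)\big)=\mu\varepsilon(x-\frac32)$, and $s^2J\le\varepsilon^2xH\mu\le\frac18h\varepsilon\mu x$. So
$$h\Phi-s^2J\ge h\varepsilon\mu\big(\tfrac78x-\tfrac32\big)\ge\tfrac14h\varepsilon\mu(x-1)=\tfrac14h\varepsilon\mu\,q(x),$$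
because $\frac78x-\frac32-\frac14(x-1)=\frac58(x-2)\geq 0$.

**Step 2: compare with the debt.** We claim $H-\lambda\le\frac14h\varepsilon$. If $\varepsilon=\frac h{8H}$, this is $32H(H-\lambda)\le h^2$. If $\varepsilon=1$, then $h\ge8H$ and $\frac h4\ge2H>H\ge H-\lambda$, with strict inequality. By Lemma 3, $G\le(H-\lambda)\mu q\le\frac14h\varepsilon\mu q\le h\Phi-s^2J$, and (7) gives the inequality for $t\ne\mu$. At $t=\mu$ both sides equal $J(\mu)$.

**Step 3: strictness for $x\ne1$.** If $x<1$: in Step 1 the constant is $\frac38>\frac14$, and $h\varepsilon\mu q>0$. If $x>1$ and $\varepsilon<1$: then $0<s<1$, so $c>1-s^2$, and $J(t)>0$, so (7) is strict. If $x>1$ and $\varepsilon=1$: then $H-\lambda<\frac14h\varepsilon$ strictly and $q>0$. $\square$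

## 8. Proof of Theorem B

Let $|E|=v$. If $P(E)=\infty$, the inequality is trivial and strict. Assume $P(E)<\infty$ and let $\mu\ge0$ be a median of $u$. Lemma 4 uses $H(\mu)$, which may be large when $\mu$ is small (and is meaningless for $\mu=0$). So small medians are treated separately, and there the constant angle of Section 4 is good enough, because $u$ is far from $\mu$ on average.

**Case 1, $\mu\le\bar u/2$: the horizontal part alone gives a strict surplus.** Apply Lemma 2 with the constant $s=\sin\alpha$, $\alpha\in[0,\pi/2]$. Then $\Phi(t)=\sin\alpha\,|t-\mu|$. Since $J(u)\ge\lambda u$ and $\int_M|u-\mu|\ge v-m\mu\ge v/2$,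
$$P(E)\ge v\big(\lambda\cos\alpha+\tfrac h2\sin\alpha\big).$$
Choosing $(\cos\alpha,\sin\alpha)$ proportional to $(\lambda,\frac h2)$ gives $P(E)\ge v\sqrt{\lambda^2+h^2/4}$. On the other hand $mJ(\bar u)=vH(\bar u)$. Since $\lambda\le H(\bar u)\le H_0$, condition (6) gives
$$H(\bar u)^2-\lambda^2\le H_0^2-\lambda^2=(H_0+\lambda)(H_0-\lambda)\le2H_0(H_0-\lambda)\le\frac{h^2}{16}<\frac{h^2}4 .$$
So $P(E)>mJ(\bar u)$.

**Case 2, $\mu>\bar u/2$: pointwise weights.** Now $\mu>0$ and $\lambda\le H(\mu)\le H_0$, so $32H(\mu)(H(\mu)-\lambda)\le32H_0(H_0-\lambda)\le h^2$. Lemma 4 applies. With its $s$, Lemma 2 and the fact that $\ell$ is affine and $\bar u$ is the mean of $u$ give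
$$P(E)\ge\int_M\big[c(u)J(u)+h\Phi(u)\big]dp\ge\int_M\ell(u)\,dp=m\,\ell(\bar u)\ge mJ(\bar u).\tag{8}$$
This proves the inequality.

**Equality, step 1: all slices have the same volume.** Suppose $P(E)=mJ(\bar u)$. Case 1 is strict, so we are in Case 2, and all inequalities in (8) are equalities. The strictness in Lemma 4 forces $u=\mu$ a.e. Hence $\mu=\bar u$.

**Equality, step 2: the normal is vertical.** By $P(E_p)\ge J(u(p))=J(\bar u)$ and Lemma 1(a) with $B=M$,
$$mJ(\bar u)\le\int_MP(E_p)\,dp\le\int|\nu_N|\,d\sigma\le P(E)=mJ(\bar u).$$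
So $|\nu_N|=1$ and $\nu_M=0$ $\sigma$-a.e., and $P(E_p)=J(\bar u)$ for a.e. $p$.

**Equality, step 3: all slices are the same set.** Let $\eta\in C^1_c(N)$ and let $Y$ be a $C^1$ field on $M$. The field $\eta(y)Y(p)$ has divergence $\eta\operatorname{div}_MY$, so
$$\int_M\Big(\int_{E_p}\eta\Big)\operatorname{div}Y\,dp=\int_E\operatorname{div}(\eta Y)=-\int\eta\langle Y,\nu_M\rangle d\sigma=0 .$$
The $L^1$ function $p\mapsto\int_{E_p}\eta$ therefore has zero distributional gradient, and is a.e. constant because $M$ is connected. Choose countably many $\eta_i\in C^1_c(N)$ such that every $\eta\in C^1_c(N)$ is a uniform limit of some of them with supports in a common compact set. Off one null set of $M$, all the numbers $\int_{E_p}\eta_i$ are independent of $p$. Fix $p_0$ off this set with $|E_{p_0}|=\bar u$ and $P(E_{p_0})=J(\bar u)$, and let $F=E_{p_0}$. For a.e. $p$ we get $\int(\chi_{E_p}-\chi_F)\eta_i=0$ for all $i$, hence for all $\eta\in C^1_c(N)$, so $E_p=F$ up to a null set. By Fubini $E=M\times F$, with $|F|=\bar u$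 and $P(F)=J(\bar u)$.

**Equality, step 4: the converse.** Let $|F|=\bar u$, $P(F)=J(\bar u)$. If $X\in C^1_c$, $|X|\le1$, write $X=(X_M,X_N)$. Then
$$\int_{M\times F}\operatorname{div}X=\int_M\int_F\operatorname{div}_NX_N\,dy\,dp+\int_F\int_M\operatorname{div}_MX_M\,dp\,dy\le mP(F)+0,$$
since for fixed $p$ the field $X_N(p,\cdot)$ is admissible in the definition of $P(F)$, and for fixed $y$ the divergence theorem holds on the closed manifold $M$. So $P(M\times F)\le mJ(\bar u)$, and the reverse inequality has been proved. $\square$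

## 9. Proof of Theorem A

Take $N=\mathbb H^n$ and $J=I$. By Section 3 the isoperimetric inequality holds, $I$ is concave with $I(0)=0$, positive and $C^2$ on $(0,\infty)$, $|I''|$ is decreasing by (3), and $\lambda=\lim I'=n-1$. So all hypotheses of Theorem B hold, and by Section 7, $H$ is nonincreasing with limit $n-1$ and $H\ge n-1$.

**The threshold.** The function $t\mapsto H(t)(H(t)-(n-1))$ is a product of two nonnegative nonincreasing functions and tends to $0$. So (5) holds for all large $v_0$, and if it holds for $v_0$, then (6) holds for every $v\ge v_0$.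

**Conclusion.** Theorem B gives $P(E)\ge mI(v/m)$, with equality iff $E=M\times F$ with $|F|=v/m$ and $P(F)=I(|F|)$, that is, iff $F$ is a geodesic ball of volume $v/m$. As the sets $M\times B$ attain the bound, isoperimetric regions of volume $v$ exist and are exactly these sets.

**The case $n=2$.** By (4), $H(t)^2=1+\frac{4\pi}t$. So
$$32H(H-1)\le32(H+1)(H-1)=\frac{128\pi}t .$$
With $t=v_0/(2m)$ the right side is $256\pi m/v_0$, which is at most $h^2$ when $v_0\ge256\pi m/h^2$. $\square$

Thus $v_0$ exists and depends only on $|M|$, $h(M)$ and $n$: the answer to the question is yes.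

## 10. Humps over eigenfunctions and over half a circle: proof of Theorem C

**From a better competitor to a bound on $v_0^*$.** Isoperimetric regions exist for every volume in $M\times\mathbb H^n$, because its isometry group acts cocompactly (Morgan, *Geometric Measure Theory*). All cylinders of a given volume have the same perimeter. So if the cylinder of volume $v$ is not isoperimetric, an isoperimetric region of volume $v$ exists and is not a cylinder. Then no $v_0\le v$ has the property, and $v_0^*\ge v$.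

**Perimeter of a hump.** Fix $o\in\mathbb H^n$. For $w\ge0$ on $M$ let $E=\{(p,y):V(d(y,o))<w(p)\}$ and let $r(p)$ be given by $w=V(r)$. The volume of $E$ is $\int_M w$. Where $w>0$ is smooth, parametrize the boundary by $(p,\theta)\mapsto(p,\exp_o(r(p)\theta))$, $\theta\in S^{n-1}$. The induced metric is $g_M+dr\otimes dr+\sinh^2r\,g_{S^{n-1}}$, so the area element is $\sqrt{1+|\nabla r|^2}\,\sinh^{n-1}r$. Since $\nabla w=A(r)\nabla r$ and $A(r)=I(w)$, the area is
$$\int A(r)\sqrt{1+|\nabla r|^2}\,dp=\int\sqrt{I(w)^2+|\nabla w|^2}\,dp .\tag{9}$$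

**Part 1: small cylinders are unstable.** Let $\varphi$ be an eigenfunction for $\lambda_1(M)$, $\bar u=V(r)$ and $w=\bar u+\epsilon\varphi$, positive for small $\epsilon$. Since $\int\varphi=0$, the volume is $m\bar u$. Expanding,
$$\sqrt{I(w)^2+\epsilon^2|\nabla\varphi|^2}=I(\bar u)+\epsilon I'(\bar u)\varphi+\frac{\epsilon^2}2I''(\bar u)\varphi^2+\frac{\epsilon^2|\nabla\varphi|^2}{2I(\bar u)}+o(\epsilon^2)$$
uniformly on $M$. Integrate and use $\int|\nabla\varphi|^2=\lambda_1(M)\int\varphi^2$:
$$P=mI(\bar u)+\frac{\epsilon^2}2\Big(I''(\bar u)+\frac{\lambda_1(M)}{I(\bar u)}\Big)\int_M\varphi^2+o(\epsilon^2).$$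
By (3), $-I(\bar u)I''(\bar u)=(n-1)/\sinh^2r$. If $\lambda_1(M)<(n-1)/\sinh^2r$, the bracket is negative, so for small $\epsilon\ne0$ this beats $M\times B(r)$. Hence $v_0^*\ge mV(r)$ for every $r<r_c$, and by continuity $v_0^*\ge mV(r_c)$.

**Part 2: $S^1_L\times\mathbb H^2$.** Here $m=L$, $h=4/L$ (Section 2) and $\lambda_1=4\pi^2/L^2$.

*Upper bound.* By Theorem A, $v_0^*\le256\pi L\cdot\frac{L^2}{16}=16\pi L^3$.

*Lower bound for $L\le8\pi$: use Part 1.* With $y=\sinh r_c=L/2\pi\le4$ and $V(r_c)=2\pi(\cosh r_c-1)$,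
$$v_0^*\ge2\pi L\big(\sqrt{1+y^2}-1\big)=\frac{2\pi L\,y^2}{\sqrt{1+y^2}+1}\ge\frac{L^3}{2\pi(\sqrt{17}+1)}\ge\frac{L^3}{16\pi},$$
since $\sqrt{17}+1<8$.

*Lower bound for $L>8\pi$: a hump over half the circle.* Put $v=\frac{L^3}{16\pi}$, $\ell=L/2$, and $w(\theta)=\frac{2v}\ell\sin^2(\pi\theta/\ell)$ on an arc $0\le\theta\le\ell$, $w=0$ elsewhere. Then $\int w=\frac{2v}\ell\cdot\frac\ell2=v$.

First, the perimeter of the corresponding set is at most the integral (9) over the arc. Indeed $V(r)=4\pi\sinh^2(r/2)$, so $\sinh(r/2)=\sqrt{v/(2\pi\ell)}\,\sin(\pi\theta/\ell)$. Thus $r$ is smooth on $[0,\ell]$, and the boundary is a surface of revolution that is smooth except at two vertices. For $X\in C^1_c$, $|X|\le1$, apply the divergence theorem on $E\cap\{\delta<\theta<\ell-\delta\}$. Its boundary consists of a part of the surface and two disks of areas $w(\delta)$ and $w(\ell-\delta)$, which tend to $0$ as $\delta\to0$. So $\int_E\operatorname{div}X$ is at most the area of the surface.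

By (4), $I(w)^2=(w+2\pi)^2-4\pi^2$. With $\sqrt{a^2+b^2}\le a+\frac{b^2}{2a}$,
$$P\le\int_0^\ell\sqrt{(w+2\pi)^2+w'^2}\,d\theta\le\int_0^\ell\Big(w+2\pi+\frac{w'^2}{2w}\Big)d\theta .$$
Here $\frac{w'^2}{2w}=\frac12\cdot\frac{2v}\ell\cdot\frac{4\pi^2}{\ell^2}\cos^2(\pi\theta/\ell)$, with integral $\frac{2\pi^2v}{\ell^2}=\frac{8\pi^2v}{L^2}=\frac{\pi L}2$, and $2\pi\ell=\pi L$. So
$$P\le v+\pi L+\frac{\pi L}2=v+\frac{3\pi L}2 .$$

Now the cylinder of volume $v$. Let $\bar u=v/L$, $a=\bar u+2\pi$. From $I(\bar u)^2=a^2-4\pi^2$ and $a,I(\bar u)\ge\bar u$,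
$$a-I(\bar u)=\frac{4\pi^2}{a+I(\bar u)}\le\frac{2\pi^2}{\bar u}.$$
So its perimeter satisfies
$$L\,I(\bar u)\ge v+2\pi L-\frac{2\pi^2L^2}v=v+2\pi L-\frac{32\pi^3}L>v+\frac{3\pi L}2,$$
because $L^2>64\pi^2$ gives $\frac{32\pi^3}L<\frac{\pi L}2$. The cylinder is not isoperimetric, and $v_0^*\ge L^3/(16\pi)$.

With $m=L$ and $h=4/L$ the threshold $256\pi|M|/h^2$ equals $16\pi L^3$, so in these cases it is sharp up to the factor $256\pi^2$.

**Part 3: $S^1_L\times\mathbb H^n$, $n\ge4$.** The lower bound is Part 1, with $m=L$ and $\sinh^2r_c=(n-1)L^2/4\pi^2$.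

*A bound for $H(H-(n-1))$.* Let $t=V(\rho)$. Since $A(\rho)=(n-1)\,\omega\int_0^\rho\sinh^{n-2}s\cosh s\,ds$ and $\cosh s-\sinh s=e^{-s}$,
$$H-(n-1)=\frac{A-(n-1)V}{V}=\frac{(n-1)\int_0^\rho\sinh^{n-2}s\;e^{-s}\,ds}{\int_0^\rho\sinh^{n-1}s\,ds}.$$
As $\sinh s\le e^s$ and $n\ge4$, the integral in the numerator is at most $\int_0^\rho e^{(n-3)s}ds\le\frac{e^{(n-3)\rho}}{n-3}$. The denominator is at least a positive constant times $e^{(n-1)\rho}$ for $\rho\ge1$. So $H-(n-1)=O(e^{-2\rho})$ as $\rho\to\infty$, while $H$ stays bounded. As $\rho\to0$, $A\sim\omega\rho^{n-1}$ and $V\sim\omega\rho^n/n$, so $H\sim n/\rho$ and $\sinh^2\rho\,H(H-(n-1))\to n^2$. By continuity,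
$$K_n:=\sup_{\rho>0}\ \sinh^2\!\rho\;H\,(H-(n-1))<\infty,\qquad K_n\ge n^2 .$$
(The restriction on $n$ is used in this step: for $n=3$ the numerator integral is $\int_0^\rho\frac{1-e^{-2s}}2ds\sim\frac\rho2$ and the supremum is infinite.)

*Upper bound.* With $h=4/L$, (5) holds if $32K_n/\sinh^2\rho\le16/L^2$, that is, $\sinh\rho\ge\sqrt{2K_n}\,L$, where $V(\rho)=v_0/(2L)$. Taking equality, $v_0=2L\,V(\operatorname{arcsinh}(\sqrt{2K_n}L))$ is admissible in Theorem A, so it bounds $v_0^*$ from above.

*The ratio.* Substituting $z=\sinh s$, put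
$$W(y):=V(\operatorname{arcsinh}y)=\omega\int_0^y\frac{z^{n-1}}{\sqrt{1+z^2}}\,dz .$$
For $C\ge1$ the substitution $z\mapsto Cz$ gives
$$W(Cy)=\omega\,C^n\int_0^y\frac{z^{n-1}}{\sqrt{1+C^2z^2}}\,dz\le C^nW(y).$$
The upper and lower bounds are $2L\,W(\sqrt{2K_n}\,L)$ and $L\,W\big(\frac{\sqrt{n-1}}{2\pi}L\big)$. With $C=\frac{2\pi\sqrt{2K_n}}{\sqrt{n-1}}$, which is $\ge1$ because $K_n\ge n^2$, their ratio is at most $2C^n$, a constant that depends only on $n$. $\square$
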